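# Closure-preserving bases for $C_k(X)$ when $X$ is Polish

## 1. The guess "yes", tested where $C_k(X)$ is metrizable

All spaces are Tikhonov (completely regular and Hausdorff). Let $X$ be separable and completely metrizable, Polish for short. Is $C_k(X)$, the space of continuous real functions on $X$ with the compact-open topology, an $M_1$ space? That is, does it have a base which splits into countably many families, each of which behaves like a finite family under the formation of closures?

The answer one would first guess is yes. In the cases that can be computed at once, $C_k(X)$ is metrizable, and then such a base is easy to find. The guess is correct. But the base which one would first write down does not work, and most of this lecture is about what to put in its place. We fix the words first.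

**Definition (compact-open topology).** $C(X)$ is the set of continuous functions $X\to\mathbb R$, and $C_k(X)$ is this set with the topology whose basic neighborhoods of $f$ are
$$B(f,K,\varepsilon)=\{g\in C(X):|f(x)-g(x)|<\varepsilon\ \ \forall x\in K\},\qquad K\subseteq X\text{ compact},\ \varepsilon>0 .$$

**Definition (closure-preserving, $M_1$).** A family $\mathcal A$ of subsets of a space is closure-preserving, CP for short, if $\overline{\bigcup\mathcal A'}=\bigcup\{\overline A:A\in\mathcal A'\}$ for every $\mathcal A'\subseteq\mathcal A$. A space is $M_1$ if it has a base which is a countable union of CP families.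

Finite families are CP. A decreasing sequence of sets is CP, because the union of any nonempty subfamily is its largest member. In $\mathbb R$ the family $\{\{1/n\}:n\ge1\}$ is not CP, as $0$ shows. Nor is the increasing sequence of intervals $(-1+\frac1n,1-\frac1n)$, $n\ge2$: the closure of the union is $[-1,1]$, and the point $1$ is in no closure of a member. This second non-example is the one to keep in mind.

We shall always verify the CP property in the following form. A family $\{U_i:i\in I\}$ is CP if and only if
$$\text{every point } f \text{ has a neighborhood } W \text{ with } W\cap U_i=\emptyset\text{ for all } i \text{ such that } f\notin\overline{U_i}.\tag{1}$$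
If the family is CP, take for $W$ the complement of $\overline{\bigcup\{U_i:f\notin\overline{U_i}\}}$. Conversely, if $I'\subseteq I$ and $f$ lies in no $\overline{U_i}$ with $i\in I'$, then $W$ shows that $f\notin\overline{\bigcup_{i\in I'}U_i}$; the other inclusion is trivial. The difficulty is that one $W$ must serve all these $i$ at once.

Now the tests. If $X$ is compact and metrizable, then $C_k(X)$ is $C(X)$ with the sup norm, a separable metric space. It has a countable base $B_0,B_1,\dots$, and each $\{B_i\}$ is a CP family, so it is $M_1$. If $X=\omega$ is discrete, the compact sets are the finite sets and $C_k(X)=\mathbb R^\omega$ with the product topology, again with a countable base. If $X=\mathbb R$, every compact set is in some $[-n,n]$, so $C_k(\mathbb R)$ is metrizable; the polynomials with rational coefficients are dense, and again there is a countable base. In these examples the point $0$ even has a CP neighborhood base, namely a decreasing sequence such as $B(0,[-n,n],1/n)$, $n\ge1$.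

This stops at $X=\omega^\omega$, the product of countably many copies of the discrete space $\omega$. Suppose that the sets $B(0,K_n,\varepsilon_n)$, $n\in\omega$, formed a base at $0$. Each compact $K_n$ is bounded in every coordinate, say $x\le\beta_n$ coordinatewise for all $x\in K_n$. Choose $x$ with $x(n)>\beta_n(n)$ for all $n$. Then $x\notin K_n$ for every $n$, so there is a continuous function that is $0$ on $K_n$ and $2$ at $x$. Hence no $B(0,K_n,\varepsilon_n)$ is contained in $B(0,\{x\},1)$. So $C_k(\omega^\omega)$ is not first countable, hence not metrizable, and the question has real content there. Completeness matters as well: Theorem 3 below shows that for $X=\mathbb Q$ the answer is no.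

For the full statements we need a few more notions. For a locally convex space $E$ let $C_k(X,E)$ be the set $C(X,E)$ of continuous maps $X\to E$ with basic neighborhoods
$$B_{p'}(f,Q,\varepsilon)=\{h:p'(h(x)-f(x))<\varepsilon\ \ \forall x\in Q\},$$
where $Q\subseteq X$ is compact, $p'$ is a continuous seminorm on $E$ and $\varepsilon>0$. It is a Hausdorff topological vector space, hence regular. If $E$ is metrizable, its topology is defined by continuous seminorms $p_1\le p_2\le\cdots$, and then the sets $\{v:p_m(v)<1/m\}$ form a decreasing base at $0$; for instance $E=\mathbb R^\omega$ with $p_m(v)=\max_{i<m}|v(i)|$. On a first reading take $E=\mathbb R$ and every seminorm equal to the absolute value.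

A continuous surjection $g:Y\to X$ is *compact-covering* if every compact subset of $X$ is contained in $g(L)$ for some compact $L\subseteq Y$. A continuous bijection from the discrete space $\omega$ onto the convergent sequence $\{0\}\cup\{1/n:n\ge1\}$ is not compact-covering, since compact subsets of $\omega$ are finite.

A ($T_1$) space is *stratifiable* if to each closed $H$ and $n\in\omega$ one can assign an open $G(n,H)\supseteq H$ such that $\bigcap_n\overline{G(n,H)}=H$, and $G(n,H)\subseteq G(n,H')$ whenever $H\subseteq H'$. In a metric space, $G(n,H)=\{x:d(x,H)<1/(n+1)\}$ for $H\ne\emptyset$ and $G(n,\emptyset)=\emptyset$ will do. A space is a *Baire space* if no nonempty open subset is meager; $\mathbb Q$ is not one, being a countable union of nowhere dense points. A subset of a Polish space is *coanalytic* if its complement is a continuous image of a Polish space or empty; all Borel sets are coanalytic.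

**Theorem 1.** If $X$ is separable and completely metrizable, then $C_k(X)$ is $M_1$. Moreover, every point of $C_k(X)$ has a CP neighborhood base of open sets.

**Theorem 2.** Let $X$ be a Tikhonov space which is a continuous compact-covering image of a Polish space, and let $E\ne0$ be a separable metrizable locally convex space. Then $C_k(X,E)$ is $M_1$, and each of its points has a CP open neighborhood base.

**Theorem 3.** Let $X$ be separable metrizable. If $C_k(X)$ is $M_1$, or just stratifiable, then every closed subspace of $X$ is a Baire space. Hence, if $X$ is coanalytic (in particular Borel) in some Polish space, then $C_k(X)$ is $M_1$ $\iff$ $C_k(X)$ is stratifiable $\iff$ $X$ is Polish.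

Theorem 1 is the case of Theorem 2 in which $E=\mathbb R$ and $X$ is Polish. Sections 2–8 prove Theorem 2, and Section 9 proves Theorem 3. The case $X=\emptyset$ is trivial, so $X\ne\emptyset$ from now on.

## 2. Coordinates from $\omega^\omega$

The purpose of this section is to index enough compact subsets of $X$ by sequences of integers.

**Notation.** Let $\omega=\{0,1,\dots\}$ and let $S=\omega^{<\omega}$ be the set of finite sequences. For $\sigma\in S$ put $[\sigma]=\{x\in\omega^\omega:\sigma\subset x\}$ and $x_\sigma=\sigma^\frown000\cdots$. For $\alpha\in\omega^\omega$ write $\sigma\le\alpha$ if $\sigma(i)\le\alpha(i)$ for all $i<|\sigma|$, and $x\le\alpha$ if this holds in every coordinate. Let $D$ be the set of nondecreasing $\alpha\in\omega^\omega$. If $x\le\alpha$, then $x|n\le\alpha$ and $x_{x|n}\le\alpha$ for all $n$.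

**Lemma 4.** Let $X$ be as in Theorem 2. Then

* (H) there is a continuous surjection $\pi:\omega^\omega\to X$ such that every compact $K\subseteq X$ is contained in $\pi(L)$ for some compact $L\subseteq\omega^\omega$.

*Proof.* A composition of continuous compact-covering surjections is compact-covering, so we may assume that $X$ is Polish. Embed $X$ as a $G_\delta$ subset of a compact metrizable space $cX$, and let $\varphi:2^\omega\to cX$ be a continuous surjection. Then $Z=\varphi^{-1}(X)$ is a nonempty $G_\delta$ in $2^\omega$, that is, a zero-dimensional Polish space. So $Z$ is homeomorphic to a closed subset of $\omega^\omega$ (Kechris, *Classical Descriptive Set Theory*, 7.8), with which we identify it; and every nonempty closed subset of $\omega^\omega$ is a retract of $\omega^\omega$ (op. cit., 2.8). Let $r:\omega^\omega\to Z$ be a retraction and $\pi=\varphi\circ r$. If $K\subseteq X$ is compact, then $L=\varphi^{-1}(K)$ is closed in $2^\omega$, hence compact, it lies in $Z$, and $\pi(L)=\varphi(L)=K$ because $r$ is the identity on $Z$. $\square$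

From now on we assume (H), and $E\ne0$ is a separable metrizable locally convex space.

**Lemma 5.** $C_k(X,E)$ is separable.

*Proof.* Let $\mathcal I$ be a countable base of $E$. We show that the countably many sets
$$\{f:f(\pi[\sigma_i])\subseteq I_i,\ i\le r\},\qquad \sigma_i\in S,\ I_i\in\mathcal I,$$
form a network: every point of an open set lies in one of them that is contained in the open set. Given $f$ and $B_{p'}(f,K,\varepsilon)$, let $K\subseteq\pi(L)$ with $L$ compact. By continuity of $f\circ\pi$, each point of $L$ lies in some $[\sigma]$ with $f(\pi[\sigma])\subseteq I$ for some $I\in\mathcal I$ of $p'$-diameter less than $\varepsilon$. Finitely many such $[\sigma_i]$ cover $L$. The corresponding set contains $f$. If $g$ is in it and $x\in K$, then $x=\pi(y)$ with $y$ in some $[\sigma_i]$, so $f(x),g(x)\in I_i$ and $p'(g(x)-f(x))<\varepsilon$. Picking one point from each nonempty member of the network gives a countable dense set. $\square$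

**The compact sets $K_\alpha$ and the points $q_\sigma$.** For $\alpha\in D$ let $K_\alpha=\pi(\{x:x\le\alpha\})$. It is compact, as the image of a product of finite sets. Put $q_\sigma=\pi(x_\sigma)$ for $\sigma\in S$ and $x_*=\pi(0^\infty)$, and let $\tau_0,\tau_1,\dots$ enumerate $S$. Then:

* (K1) $x_*\in K_\alpha$ for all $\alpha\in D$, and $q_\sigma\in K_\alpha$ whenever $\sigma\le\alpha$;
* (K2) given a compact $K\subseteq X$ and finitely many elements of $S$, there is $\alpha\in D$ with $K\subseteq K_\alpha$ and all these elements $\le\alpha$;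
* (K3) $\{q_{\tau_i}:i\in\omega\}$ is dense in $X$.

For (K1), $0^\infty\le\alpha$, and $\sigma\le\alpha$ gives $x_\sigma\le\alpha$. For (K2), let $K\subseteq\pi(L)$ with $L$ compact. Each coordinate is bounded on $L$; take $\beta$ that bounds all elements of $L$ and all the given finite sequences coordinatewise, and put $\alpha(i)=\max_{i'\le i}\beta(i')$. For (K3), the $x_\sigma$ are dense in $\omega^\omega$ and $\pi$ is a continuous surjection.

## 3. One point and one scale suffice

We first dispose of the metrizable case.

**Lemma 6.** If every $y\in\omega^\omega$ has an $n$ such that $\pi[y|n]$ is contained in a compact subset of $X$, then the conclusion of Theorem 2 holds.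

*Proof.* The $\sigma\in S$ for which $\pi[\sigma]$ is contained in a compact set are countably many. List them as $\sigma_1,\sigma_2,\dots$ (with repetitions if necessary), with $\pi[\sigma_i]\subseteq Q_i$, $Q_i$ compact. The $[\sigma_i]$ cover $\omega^\omega$. If $K\subseteq X$ is compact and $K\subseteq\pi(L)$ with $L$ compact, finitely many $[\sigma_i]$ cover $L$, so $K\subseteq R_m=Q_1\cup\dots\cup Q_m$ for some $m$. Hence the sets $B_{p_m}(0,R_m,1/m)$, $m\ge1$, form a decreasing base at $0$ in $C_k(X,E)$. A decreasing sequence is CP, so $0$, and by translation every point, has a CP open neighborhood base. Moreover $C_k(X,E)$ is a first countable Hausdorff topological group, hence metrizable by the Birkhoff–Kakutani theorem. It is separable by Lemma 5, so it has a countable base, and it is $M_1$. $\square$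

So from now on we assume that there is $y$ such that no $\pi[y|j]$ is contained in a compact set. Let $\theta$ be the homeomorphism of $\omega^\omega$ that interchanges $0$ and $y(i)$ in each coordinate $i$. Then $\pi\circ\theta$ also satisfies (H), and it maps $[0^j]$ onto $\pi[y|j]$. Replacing $\pi$ by $\pi\circ\theta$, we may assume:

* (N) for no $j$ is $\pi[0^j]$ contained in a compact subset of $X$.

For $X=\omega^\omega$ and $\pi$ the identity, (N) holds as it stands. The heart of the matter is the next statement.

**Proposition 7.** Assume (H) and (N), and let $p$ be a nonzero continuous seminorm on $E$. There are open sets $U_\alpha\subseteq C_k(X,E)$, $\alpha\in D$, such that $\{U_\alpha:\alpha\in D\}$ is CP and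
$$\{h:p(h)<\tfrac12\text{ on }K_\alpha\}\subseteq U_\alpha\subseteq\{h:p(h)<1\text{ on }K_\alpha\}\qquad(\alpha\in D).\tag{2}$$

**Proof of Theorem 2 from Proposition 7.** Let $p_1\le p_2\le\cdots$ define the topology of $E$; since $E\ne0$ we may assume $p_1\ne0$. For $m\ge1$ let $U^m_\alpha$, $\alpha\in D$, be the sets given by Proposition 7 for $p=p_m$. We use that the CP property passes to subfamilies, to finite unions of families, and to images under translations and under scalings by nonzero scalars.

**Step 1: a CP base at $0$.** This step combines all scales. Put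
$$D_m=\{\alpha\in D:\tau_i\le\alpha\text{ for all }i\le m\},\qquad\mathcal B=\{\tfrac1mU^m_\alpha:m\ge1,\ \alpha\in D_m\}.$$
By (2) the members of $\mathcal B$ are open neighborhoods of $0$, and $\frac1mU^m_\alpha\subseteq\{h:p_m(h)<\frac1m\text{ on }K_\alpha\}$. Given $B_{p'}(0,K,\varepsilon)$, choose $m$ with $\{v:p_m(v)<\frac1m\}\subseteq\{v:p'(v)<\varepsilon\}$, and by (K2) choose $\alpha\in D_m$ with $K\subseteq K_\alpha$. Then $\frac1mU^m_\alpha\subseteq B_{p'}(0,K,\varepsilon)$. So $\mathcal B$ is a base at $0$.

To see that $\mathcal B$ is CP, we check (1) at each $f$. At $f=0$ there is nothing to check, since $0$ is in every member. Let $f\ne0$. By (K3) choose $i$ with $f(q_{\tau_i})\ne0$, then $m_1\ge1$ with $p_{m_1}(f(q_{\tau_i}))>0$, and then $m_0\ge\max(i,m_1)$ with $1/m_0<p_{m_1}(f(q_{\tau_i}))$. If $m\ge m_0$ and $\alpha\in D_m$, then $\tau_i\le\alpha$, so $q_{\tau_i}\in K_\alpha$, and every $h\in\frac1mU^m_\alpha$ satisfies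
$$p_{m_1}(h(q_{\tau_i}))\le p_m(h(q_{\tau_i}))<\tfrac1m\le\tfrac1{m_0}.$$
So the neighborhood $\{h:p_{m_1}(h(q_{\tau_i}))>1/m_0\}$ of $f$ misses all members with $m\ge m_0$. The members with $m<m_0$ form a finite union of CP families, hence a CP family, and (1) gives a neighborhood of $f$ for them. Intersect the two neighborhoods. So $\mathcal B$ is a CP open base at $0$, and translation gives one at every point.

**Step 2: a $\sigma$-CP base of the whole space.** This step uses separability. By Lemma 5 let $\{d_n:n\in\omega\}$ be dense in $C_k(X,E)$, and put $\mathcal B_n=\{d_n+B:B\in\mathcal B\}$, a CP family of open sets. We show that $\bigcup_n\mathcal B_n$ is a base. Given $f$ and $B_{p'}(f,K,\varepsilon)$, choose $B\in\mathcal B$ with $B\subseteq B_{p'}(0,K,\varepsilon/2)$, and then $d_n$ in the nonempty open set $f-B$. Then $b'=f-d_n\in B$, so $f\in d_n+B$. If $b\in B$, then $(d_n+b)-f=b-b'$ and $p'(b-b')<\varepsilon$ on $K$. Hence $d_n+B\subseteq B_{p'}(f,K,\varepsilon)$, and $C_k(X,E)$ is $M_1$. $\square$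

It remains to prove Proposition 7. Fix $p$, and write $|v|=p(v)$ for $v\in E$; for $f\in C(X,E)$, $|f|$ is the continuous real function $x\mapsto p(f(x))$. The sets $\{h:|h(x)|<c\}$ and $\{h:|h(x)|>c\}$, and $\{h:|h|<c\text{ on }K\}$ with $K$ compact, are open in $C_k(X,E)$.

## 4. The plain sets $\{|h|<\frac12\text{ on }K_\alpha\}$ and creeping maxima

The sensible first try for Proposition 7 is $O_\alpha=\{h:|h|<\frac12\text{ on }K_\alpha\}$. Its closure is $\{h:|h|\le\frac12\text{ on }K_\alpha\}$: the latter set is closed, and if $|f|\le\frac12$ on $K_\alpha$, then $(1-\eta)f\in O_\alpha$ for $0<\eta<1$ and $(1-\eta)f\to f$ as $\eta\to0$.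

The trouble is visible already in $C([0,1])$. Let $O_n=\{h:|h|<\frac12\text{ on }[0,\frac1n]\}$ and $f(x)=\frac12+\frac x2$. Then $f$ is in no $\overline{O_n}$, since $f(\frac1n)>\frac12$. But $(1-\eta)f\in O_n$ for all large $n$, whatever $\eta\in(0,1)$. So $f\in\overline{\bigcup_nO_n}$.

The same happens for $X=\omega^\omega$, $\pi$ the identity and $E=\mathbb R$. Let $f(0^\infty)=\frac12$, and $f(x)=\frac12+\frac1{m+2}$ if $m$ is the first index with $x(m)\ne0$. This $f$ is continuous and $|f|\le1$. Let $\alpha_m=0^m111\cdots\in D$. The maximum of $f$ on $K_{\alpha_m}$ is $\frac12+\frac1{m+2}$, so $f\notin\overline{O_{\alpha_m}}$ for every $m$. Given $B(f,Q,\varepsilon)$, choose $\eta\in(0,1)$ with $\eta<\varepsilon$. Then $(1-\eta)f\in B(f,Q,\varepsilon)$, and $(1-\eta)(\frac12+\frac1{m+2})<\frac12$ for large $m$, so $(1-\eta)f\in O_{\alpha_m}$. Hence $\{O_\alpha:\alpha\in D\}$ is not CP.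

So the plain sets break at functions $f$ whose maxima over the $K_\alpha$ creep down to the threshold. This cannot be cured by another threshold: scaling by $c>0$ is a homeomorphism, so $\{\{|h|<c\text{ on }K_\alpha\}:\alpha\in D\}$ fails in the same way. What does hold is a statement with a gap between two thresholds, and there the restriction to nondecreasing $\alpha$ is used.

## 5. Finite sets of test points, with a gap

**Definition (meets, misses).** Let $C\subseteq S$ be finite. We say that $\alpha\in D$ *meets* $C$ if $\sigma\le\alpha$ for some $\sigma\in C$; otherwise $\alpha$ *misses* $C$. Put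
$$e(C)=\{q_\sigma:\sigma\in C\},\qquad M(C)=\bigcup\{K_\alpha:\alpha\in D\text{ misses }C\}.$$

Every $\alpha$ misses $\emptyset$, so $M(\emptyset)=X$. For $X=\omega^\omega$, $\pi$ the identity and $C=\{(0,1)\}$: $\alpha\in D$ meets $C$ exactly when $\alpha(1)\ge1$, and if $\alpha$ misses $C$ then $\alpha(0)=\alpha(1)=0$. So $M(C)=[00]$, which is not compact. Two facts will be used:

* (F1) if $\alpha$ meets $C$, then $K_\alpha\cap e(C)\ne\emptyset$;
* (F2) if $f\in C(X,E)$ and $|f(x)|>u$ for some $x\in M(C)$, then $|f(q_\tau)|>u$ for some $\tau\in S$ with $q_\tau\in M(C)$.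

(F1) is (K1). For (F2), let $x=\pi(y)$ with $y\le\alpha$, where $\alpha$ misses $C$. Then $x_{y|n}\le\alpha$, so $q_{y|n}\in K_\alpha\subseteq M(C)$ for all $n$, and $q_{y|n}\to x$.

**Lemma 8.** Let $g:\omega^\omega\to\mathbb R$ be continuous and $t<u$. There is a finite $C\subseteq S$ with $g(x_\sigma)>t$ for all $\sigma\in C$, such that for every $\alpha\in D$ missing $C$ we have $g\le u$ on $\{x:x\le\alpha\}$.

*Proof.* Let $\Sigma=\{\sigma\in S:g>t\text{ on }[\sigma]\}$. Then $g(x_\sigma)>t$ for $\sigma\in\Sigma$. By continuity, if $g(x)>t$ then $x|n\in\Sigma$ for some $n$.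

If $\Sigma$ is finite, take $C=\Sigma$: if $x\le\alpha$ and $g(x)>u$, then $x|n\in\Sigma$ for some $n$, and $x|n\le\alpha$, so $\alpha$ meets $C$.

Let $\Sigma=\{\sigma^0,\sigma^1,\dots\}$ be infinite, put $C^m=\{\sigma^i:i<m\}$, and suppose that no $C^m$ works. Choose $\alpha_m\in D$ missing $C^m$ and $x_m\le\alpha_m$ with $g(x_m)>u$.

First suppose that $\sup_m\alpha_m(i)<\infty$ for every $i$. Then the $x_m$ lie in a compact set, and a subsequence converges to some $y$, with $g(y)\ge u>t$. So $y|n\in\Sigma$ for some $n$. For large $m$ in the subsequence, $y|n=x_m|n\le\alpha_m$ and $y|n\in C^m$, contradicting that $\alpha_m$ misses $C^m$.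

Otherwise let $i$ be least with $\sup_m\alpha_m(i)=\infty$. There is an infinite set of indices along which $\alpha_m(i)\to\infty$, and, as $\alpha_m|i$ takes only finitely many values, we may shrink it so that $\alpha_m|i$ is constant on it. Fix one index $l$ in this set, and $n$ with $x_l|n\in\Sigma$. Let $m$ be a large index in the set. If $i'<\min(i,n)$, then $x_l(i')\le\alpha_l(i')=\alpha_m(i')$. If $i\le i'<n$, then $x_l(i')\le\alpha_m(i)\le\alpha_m(i')$, because $\alpha_m(i)$ is large and $\alpha_m$ is nondecreasing. So $x_l|n\le\alpha_m$, and $x_l|n\in C^m$ for large $m$, again a contradiction. $\square$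

The lemma fails if "missing" is understood for all $\alpha\in\omega^\omega$. Let $g(x)=1$ if $x(0)\ge1$ and $x(x(0))\ge1$, and $g(x)=0$ otherwise; let $t=\frac14$, $u=\frac12$. For $m\ge1$ let $\alpha^m$ be $m$ at coordinate $0$, $1$ at coordinate $m$, and $0$ elsewhere; then $g(\alpha^m)=1$. If $g(x_\sigma)>t$, then $\sigma(0)=a\ge1$ and $\sigma(a)\ge1$, so $\sigma\le\alpha^m$ forces $a=m$. So a finite set of such $\sigma$ is missed by $\alpha^m$ for all large $m$. In $D$, by contrast, $C=\{(1,1)\}$ works: if $\alpha\in D$ misses it, then $\alpha(0)=0$.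

**Constants.** We shall apply Lemma 8 at infinitely many levels $j\ge1$. Let $u_0=\frac12$, and for $j\ge1$ choose $u_{j-1}<s_j<t_j<u_j<1$. For $j\ge1$ let $(v_{j,n})_{n\in\omega}$ be strictly decreasing in $(u_j,s_{j+1})$ with limit $u_j$. So
$$\tfrac12=u_0<s_1<t_1<u_1<v_{1,n}<s_2<t_2<u_2<v_{2,n}<\cdots<1.$$
Call $2$ and the $t_j$ *lower constants*, and the $s_j,u_j,v_{j,n}$ $(j\ge1)$ *upper constants*. All are positive, and no lower constant equals an upper constant.

Enumerate all finite subsets of $S$, including $\emptyset$, as $C_0,C_1,\dots$; write $e_c=e(C_c)$ and $M_c=M(C_c)$. For $j\ge1$ and $c\in\omega$ let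
$$N^j_c=\{f\in C(X,E):|f|\ge t_j\text{ on }e_c,\ |f|\le u_j\text{ on }M_c\}.$$
Lemma 8 applied to $g=|f|\circ\pi$ and $t_j<u_j$ gives, since $g(x_\sigma)=|f(q_\sigma)|$:
$$\text{for each } f\in C(X,E)\text{ and } j\ge1\text{ there is } c\text{ with } f\in N^j_c.\tag{3}$$

## 6. Enlarging the plain sets: codes and marks

Fix $f$ and let $l$ be the least $c$ with $f\in N^1_c$. The indices $\alpha$ fall into two kinds.

If $\alpha$ meets $C_l$, then the neighborhood $\{h:|h|>s_1\text{ on }e_l\}$ of $f$ misses $\{|h|<\frac12\text{ on }K_\alpha\}$, by (F1). One neighborhood serves all these $\alpha$. If $\alpha$ misses $C_l$, then $K_\alpha\subseteq M_l$, so $|f|\le u_1$ on $K_\alpha$, and $f$ may be one of the creeping functions of Section 4. We cannot separate such $f$ from the plain sets. The way out is to do the opposite: enlarge the set with index $\alpha$ so that $f$ comes into its closure, and then there is nothing to separate.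

The naive enlargement adds all $h$ with $|h|<u_1$ on $K_\alpha$ and $|h|>t_1$ on $e_c$, for every $c$ such that $\alpha$ misses $C_c$. This achieves nothing: for $C_c=\emptyset$ it adds all of $\{|h|<u_1\text{ on }K_\alpha\}$, and we are left with the plain set for the threshold $u_1$. The new functions must be kept away from those $f$ for which $\alpha$ meets $C_l$. There are four moves.

First, let a function $h$ use $c$ only if every earlier $c'<c$ whose $C_{c'}$ is met by $\alpha$ is visibly refuted by $h$, in the sense that $|h(q)|<s_1$ for some $q\in e_{c'}$. If $\alpha$ meets $C_l$ and we consider only $h$ with $|h|>s_1$ on $e_l$, then $c>l$ is impossible; and $c=l$ is impossible since $\alpha$ misses $C_c$. Only the finitely many $c<l$ are left.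

Second, if $c<l$ and $|f(q)|<t_1$ for some $q\in e_c$, the neighborhood $\{h:|h(q)|<t_1\}$ excludes $c$.

Third, let $c<l$ and $|f|\ge t_1$ on $e_c$. Since $f\notin N^1_c$, we have $|f|>u_1$ somewhere on $M_c$, and by (F2) at some $q_\tau\in M_c$. We would like to demand $|h|<v$ on $M_c$ with $u_1<v<|f(q_\tau)|$. But this is not an open condition: for $C_c=\emptyset$ we have $M_c=X$, and since $X$ is not compact, every $B_{p'}(h,Q,\varepsilon)$ contains a function that is large at a point off $Q$. So we demand smallness only at those $q_{\tau_i}\in M_c$ with $i\le n$. If $n$ could be chosen freely, $n=0$ would make the demand almost empty. So $h$ has to announce its $n$: it must satisfy $|h(z_n)|>2$ at a *mark* $z_n$, where the marks leave every compact set. Then any $f$ can be approximated on a given compact $Q$ by functions that announce a large $n$, but a small $n$ can be detected from finitely many values.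

Fourth, $f$ itself may be large at the mark of a small $n$. Then we cannot exclude $(c,n)$, and we repeat the whole procedure at a second level with larger constants and new marks; and so on. The marks of level $j$ will lie in $\overline{\pi[0^j]}$, near $x_*$ in the sense of (M2) below, and this makes the process stop.

**Marks.** Let $j\ge1$. The set $Z_j=\overline{\pi[0^j]}$ is closed in $X$, and by (N) it is not compact. The space $X$ is Lindelöf, as a continuous image of $\omega^\omega$; so $Z_j$ is Lindelöf and not compact, hence not countably compact, and it contains an infinite subset that is closed and discrete in $X$. From this subset choose distinct points $z_{j,n}$, $n\in\omega$, with $z_{j,n}\notin\{q_{\tau_i}:i\le n\}$. Then: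

* (M1) for each $j$, every compact subset of $X$ contains $z_{j,n}$ for only finitely many $n$;
* (M2) if $f\in C(X,E)$ and $|f(x_*)|\le1$, there is $J\ge1$ with $|f(z_{J,n})|\le\frac32$ for all $n$.

For (M2), continuity of $|f|\circ\pi$ at $0^\infty$ gives $J\ge1$ with $|f\circ\pi|<\frac32$ on $[0^J]$, so $|f|\le\frac32$ on $Z_J$.

**Definition (the sets $U_\alpha$).** A *code* is a finite sequence $s=((c_1,n_1),\dots,(c_k,n_k))$ in $\omega\times\omega$, $k\ge0$; $s|j$ denotes its initial segment of length $j$. For $\alpha\in D$ and a code $s$ such that $\alpha$ misses $C_{c_1},\dots,C_{c_k}$, let $U^s_\alpha$ be the set of all $h\in C(X,E)$ with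

* (U0) $|h|<u_k$ on $K_\alpha$,

and, for every $j=1,\dots,k$,

* (U1$_j$) $|h(q)|>t_j$ for all $q\in e_{c_j}$;
* (U2$_j$) for every $c'<c_j$ such that $\alpha$ meets $C_{c'}$, there is $q\in e_{c'}$ with $|h(q)|<s_j$;
* (U3$_j$) $|h(z_{j,n_j})|>2$;
* (U4$_j$) $|h(q_{\tau_i})|<v_{j,n_j}$ for all $i\le n_j$ with $q_{\tau_i}\in M_{c_j}$.

If $\alpha$ meets some $C_{c_j}$, let $U^s_\alpha=\emptyset$. Put $U_\alpha=\bigcup_sU^s_\alpha$.

Each $U^s_\alpha$ is open: (U0) is an open condition because $K_\alpha$ is compact, and the rest are finite conjunctions and disjunctions of strict inequalities at points. For the empty code, $U^\emptyset_\alpha=\{h:|h|<u_0=\frac12\text{ on }K_\alpha\}$; and since all $u_k<1$, every member of $U_\alpha$ satisfies $|h|<1$ on $K_\alpha$. So (2) holds. It remains to prove that $\{U_\alpha:\alpha\in D\}$ is CP.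

**What has to be shown.** Fix $f\in C(X,E)$ and put $R_f=\{\alpha\in D:f\notin\overline{U_\alpha}\}$. By (1) we need one neighborhood $W$ of $f$ with $W\cap U_\alpha=\emptyset$ for all $\alpha\in R_f$. If $|f(x_*)|>1$, then $W=\{h:|h(x_*)|>1\}$ works, by (2) and $x_*\in K_\alpha$. So for the rest of the proof assume $|f(x_*)|\le1$, and fix $J$ as in (M2).

## 7. When $f$ lies in $\overline{U_\alpha}$

The closed versions of (U1)–(U4), imposed on $f$ itself, record that a code could not be excluded.

**Definition (admissible).** For a code $s$ of length $k$ let $\mathrm{Adm}(s)$ be the set of all $\alpha\in D$ missing $C_{c_1},\dots,C_{c_k}$ such that, for all $j=1,\dots,k$,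

* (A1$_j$) $|f|\ge t_j$ on $e_{c_j}$;
* (A2$_j$) for every $c'<c_j$ such that $\alpha$ meets $C_{c'}$, some $q\in e_{c'}$ has $|f(q)|\le s_j$;
* (A3$_j$) $|f(z_{j,n_j})|\ge2$;
* (A4$_j$) $|f(q_{\tau_i})|\le v_{j,n_j}$ for all $i\le n_j$ with $q_{\tau_i}\in M_{c_j}$.

In particular $\mathrm{Adm}(\emptyset)=D$. The next lemma says that an admissible code with a suitable next entry $c$ puts $f$ into $\overline{U_\alpha}$.

**Lemma 9.** Let $s$ be a code of length $k$, $\alpha\in\mathrm{Adm}(s)$, and $c\in\omega$ such that $f\in N^{k+1}_c$, $\alpha$ misses $C_c$, and for every $c'<c$ such that $\alpha$ meets $C_{c'}$ some $q\in e_{c'}$ has $|f(q)|\le s_{k+1}$. Then $f\in\overline{U_\alpha}$.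

*Proof.* Let $Q\subseteq X$ be compact, $p'$ a continuous seminorm on $E$, $\varepsilon>0$ and $\delta=\varepsilon/3$. We look for $n$ and $h\in U^{s^\frown(c,n)}_\alpha\cap B_{p'}(f,Q,\varepsilon)$. Write $c_{k+1}=c$ and $n_{k+1}=n$, with $n$ to be chosen in Step 2.

**Step 1: list the constraints.** The aim is to see that $f$ satisfies, with non-strict inequalities, every point condition that $h$ must satisfy strictly, except the one at the new mark. Lower constraints (point, constant), meaning that $|h|$ must exceed the constant at the point, are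

* $(q,t_j)$ for $q\in e_{c_j}$, $j\le k+1$;
* $(z_{j,n_j},2)$ for $j\le k$.

Upper constraints, meaning that $|h|$ must be below the constant at the point, are

* for each $j\le k+1$ and each $c'<c_j$ such that $\alpha$ meets $C_{c'}$: $(q,s_j)$ for one chosen $q\in e_{c'}$ with $|f(q)|\le s_j$;
* $(q_{\tau_i},v_{j,n_j})$ for $j\le k+1$, $i\le n_j$, $q_{\tau_i}\in M_{c_j}$.

For $j\le k$, $|f|$ satisfies them non-strictly because $\alpha\in\mathrm{Adm}(s)$. For $j=k+1$, the lower ones hold because $f\in N^{k+1}_c$, the first kind of upper ones by hypothesis, and the second kind because $|f|\le u_{k+1}<v_{k+1,n}$ on $M_c$. Also $K_\alpha\subseteq M_c$, since $\alpha$ misses $C_c$, so $|f|\le u_{k+1}$ on $K_\alpha$.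

**Step 2: choose the mark.** The aim is a mark $z$ where we can set the value freely. Let $P$ be the finite set of all points in the constraints, and $z=z_{k+1,n}$. The only part of $P$ that depends on $n$ is contained in $\{q_{\tau_i}:i\le n\}$, which does not contain $z_{k+1,n}$ by the choice of the marks. The rest of $P$ is a fixed finite set. So by (M1) we can fix $n$ so large that $z\notin Q\cup K_\alpha\cup P$.

**Step 3: choose values at the points of $P$.** Non-strict inequalities are turned into strict ones by moving $f(r)$ slightly. For $r\in P$ let $a(r)$ be the largest lower constant imposed at $r$, or $-\infty$ if there is none. Let $b(r)$ be the least upper constant imposed at $r$, where $u_{k+1}$ also counts as imposed if $r\in K_\alpha$; $b(r)=+\infty$ if there is none. Then $a(r)\le|f(r)|\le b(r)$ and $b(r)>0$. Since no lower constant is an upper constant, $a(r)\ne b(r)$, so $a(r)<b(r)$. We choose $y_r\in E$ with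
$$a(r)<|y_r|<b(r),\qquad p'(y_r-f(r))<\delta.$$
If $a(r)<|f(r)|<b(r)$, take $y_r=f(r)$. If $|f(r)|=a(r)$, then $a(r)$ is a lower constant, so $a(r)>0$, and we take $y_r=\lambda f(r)$ with $\lambda$ slightly larger than $1$. If $|f(r)|=b(r)>0$, take $y_r=\lambda f(r)$ with $\lambda$ slightly smaller than $1$.

**Step 4: define $h$.** Choose pairwise disjoint open sets $O_r\ni r$ $(r\in P)$ and $O_z\ni z$ such that $O_z\cap(Q\cup K_\alpha)=\emptyset$, $O_r\cap K_\alpha=\emptyset$ if $r\notin K_\alpha$, and $p'(f-f(r))<\delta$ on $O_r$. As $X$ is Tikhonov, there are continuous $\psi_r,\psi_z:X\to[0,1]$ vanishing off $O_r$ and $O_z$ respectively, with $\psi_r(r)=1=\psi_z(z)$. Since $p\ne0$, there is $w\in E$ with $|w|=3$. Choose $\eta\in(0,1)$ with $\eta\,p'(f(x))<\delta$ for all $x\in Q$. Put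
$$h=\Big(1-\psi_z-\sum_{r\in P}\psi_r\Big)(1-\eta)f+\sum_{r\in P}\psi_r\,y_r+\psi_zw .$$
At each point at most one of the functions $\psi_z,\psi_r$ is nonzero, so the value of $h$ is a convex combination of $(1-\eta)f(x)$ and at most one of $w$ and the $y_r$.

**Step 5: $h$ is close to $f$ on $Q$.** Let $x\in Q$. Then $\psi_z(x)=0$. We have $p'((1-\eta)f(x)-f(x))<\delta$, and if $x\in O_r$, then $p'(y_r-f(x))\le p'(y_r-f(r))+p'(f(r)-f(x))<2\delta$. So $p'(h(x)-f(x))<2\delta<\varepsilon$, that is, $h\in B_{p'}(f,Q,\varepsilon)$.

**Step 6: $h\in U^{s^\frown(c,n)}_\alpha$.** By hypothesis $\alpha$ misses $C_{c_1},\dots,C_{c_{k+1}}$. For (U0), let $x\in K_\alpha$. Then $\psi_z(x)=0$, and $h(x)$ is a convex combination of $(1-\eta)f(x)$, where $|(1-\eta)f(x)|\le(1-\eta)u_{k+1}<u_{k+1}$, and at most one $y_r$ with $r\in K_\alpha$, where $|y_r|<b(r)\le u_{k+1}$. So $|h|<u_{k+1}$ on $K_\alpha$. Next, $z\notin P$ and the sets $O_r,O_z$ are disjoint, so $h(r)=y_r$ for $r\in P$ and $h(z)=w$. Since $a(r)<|y_r|<b(r)$, all constraints of Step 1 hold strictly for $h$; these are (U1$_j$), (U2$_j$), (U4$_j$)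 for $j\le k+1$ and (U3$_j$) for $j\le k$. Finally (U3$_{k+1}$) holds because $|h(z)|=3>2$.

As $Q,p',\varepsilon$ were arbitrary, $f\in\overline{U_\alpha}$. $\square$

By (3) we may let, for $j\ge1$, $l(j)$ be the least $c$ with $f\in N^j_c$, and
$$I^j=\{c\le l(j):|f|>s_j\text{ on }e_c\}.$$
This is a finite set. It contains $l(j)$, since $|f|\ge t_j>s_j$ on $e_{l(j)}$.

**Lemma 10.** If $s$ is a code of length $k$ and $\alpha\in R_f\cap\mathrm{Adm}(s)$, then $\alpha$ meets $C_c$ for some $c\in I^{k+1}$.

*Proof.* Suppose not. Then $\alpha$ misses $C_{l(k+1)}$. If $c'<l(k+1)$ and $\alpha$ meets $C_{c'}$, then $c'\notin I^{k+1}$, so some $q\in e_{c'}$ has $|f(q)|\le s_{k+1}$. Hence Lemma 9 applies with $c=l(k+1)$ and gives $f\in\overline{U_\alpha}$, contradicting $\alpha\in R_f$. $\square$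

## 8. A single neighborhood $W$ of $f$

**Definition of $W$.** The aim is to collect finitely many strict inequalities, all true of $f$, which exclude codes as in the four moves of Section 6. Let $c<l(j)$ with $|f|\ge t_j$ on $e_c$. Since $f\notin N^j_c$, we have $|f|>u_j$ somewhere on $M_c$, and (F2) gives an index $i(j,c)$ with $q_{\tau_{i(j,c)}}\in M_c$ and $|f(q_{\tau_{i(j,c)}})|>u_j$. As $v_{j,n}\to u_j$, we can fix $n_0(j,c)\ge i(j,c)$ with $v_{j,n_0(j,c)}<|f(q_{\tau_{i(j,c)}})|$.

Let $W$ be the set of all $h\in C(X,E)$ such that, for all $j=1,\dots,J$,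

* (a) $|h|>s_j$ on $e_c$, for all $c\in I^j$;
* (b) for each $c<l(j)$ with $|f(q)|<t_j$ for some $q\in e_c$: $|h(q)|<t_j$ for one fixed such $q$;

and, for each $c<l(j)$ with $|f|\ge t_j$ on $e_c$,

* (c) $|h(q_{\tau_{i(j,c)}})|>v_{j,n_0(j,c)}$;
* (d) for each $n<n_0(j,c)$ with $|f(z_{j,n})|<2$: $|h(z_{j,n})|<2$;
* (e) for each $n<n_0(j,c)$ and $i\le n$ with $q_{\tau_i}\in M_c$ and $|f(q_{\tau_i})|>v_{j,n}$: $|h(q_{\tau_i})|>v_{j,n}$.

These are finitely many strict inequalities at points, and $f$ satisfies all of them. So $W$ is an open neighborhood of $f$.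

**Lemma 11.** $W\cap U_\alpha=\emptyset$ for all $\alpha\in R_f$.

*Proof.* Let $\alpha\in R_f$ and suppose that $h\in W\cap U^s_\alpha$ with $s=((c_1,n_1),\dots,(c_k,n_k))$. In particular, $\alpha$ misses $C_{c_1},\dots,C_{c_k}$.

**Step 1: $\alpha\in\mathrm{Adm}(s|j)$ for all $j\le\min(k,J)$.** This step shows that the entries of $s$ which $W$ has not excluded are satisfied, in closed form, by $f$. We use induction; $j=0$ is trivial. Let $\alpha\in\mathrm{Adm}(s|j)$ with $j<k$ and $j+1\le J$.

We first bound $c_{j+1}$. By Lemma 10 applied to $s|j$, $\alpha$ meets $C_c$ for some $c\in I^{j+1}$, and by (a), $|h|>s_{j+1}$ on $e_c$. If $c<c_{j+1}$, then (U2$_{j+1}$) would give $q\in e_c$ with $|h(q)|<s_{j+1}$, a contradiction. Also $c\ne c_{j+1}$, as $\alpha$ misses $C_{c_{j+1}}$. Hence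
$$c_{j+1}<c\le l(j+1).\tag{4}$$

*(A1$_{j+1}$).* If $|f(q)|<t_{j+1}$ for some $q\in e_{c_{j+1}}$, then by (4) and (b), $|h(q)|<t_{j+1}$ for one such $q$, against (U1$_{j+1}$). So $|f|\ge t_{j+1}$ on $e_{c_{j+1}}$. By (4), conditions (c)–(e) therefore apply to $c_{j+1}$ at level $j+1$.

*Bound on $n_{j+1}$.* Put $n_0=n_0(j+1,c_{j+1})$ and $i=i(j+1,c_{j+1})$. If $n_{j+1}\ge n_0$, then $i\le n_0\le n_{j+1}$ and $q_{\tau_i}\in M_{c_{j+1}}$, so (U4$_{j+1}$) gives $|h(q_{\tau_i})|<v_{j+1,n_{j+1}}\le v_{j+1,n_0}$, against (c). So $n_{j+1}<n_0$.

*(A3$_{j+1}$).* If $|f(z_{j+1,n_{j+1}})|<2$, then (d) gives $|h(z_{j+1,n_{j+1}})|<2$, against (U3$_{j+1}$).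

*(A4$_{j+1}$).* If $i\le n_{j+1}$, $q_{\tau_i}\in M_{c_{j+1}}$ and $|f(q_{\tau_i})|>v_{j+1,n_{j+1}}$, then (e) gives $|h(q_{\tau_i})|>v_{j+1,n_{j+1}}$, against (U4$_{j+1}$).

*(A2$_{j+1}$).* Let $c'<c_{j+1}$ be such that $\alpha$ meets $C_{c'}$. By (U2$_{j+1}$) some $q\in e_{c'}$ has $|h(q)|<s_{j+1}$, so (a) shows $c'\notin I^{j+1}$. Since $c'<l(j+1)$ by (4), this means that some $q\in e_{c'}$ has $|f(q)|\le s_{j+1}$.

So $\alpha\in\mathrm{Adm}(s|(j+1))$, and the induction is complete.

**Step 2: the code is shorter than $J$.** If $k\ge J$, then $\alpha\in\mathrm{Adm}(s|J)$, and (A3$_J$) gives $|f(z_{J,n_J})|\ge2$, contradicting (M2). So $k\le J-1$, and Step 1 gives $\alpha\in\mathrm{Adm}(s)$.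

**Step 3: the contradiction with (U0).** By Lemma 10, $\alpha$ meets $C_c$ for some $c\in I^{k+1}$. By (F1) there is $q\in K_\alpha\cap e_c$. As $k+1\le J$, (a) gives $|h(q)|>s_{k+1}>u_k$, while (U0) says $|h|<u_k$ on $K_\alpha$. $\square$

By (1), Lemma 11 shows that $\{U_\alpha:\alpha\in D\}$ is CP, which proves Proposition 7. With Lemma 4, Lemma 6 and the deduction in Section 3, Theorem 2 is proved, and with it Theorem 1.

## 9. Closed subspaces of $X$ are Baire when $C_k(X)$ is stratifiable

We turn to Theorem 3. Let $X$ be separable metrizable.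

**Lemma 12** (Ceder: $M_1\Rightarrow M_3$). If $C_k(X)$ is $M_1$, then it is stratifiable.

*Proof.* Let $\bigcup_n\mathcal B_n$ be a base with every $\mathcal B_n$ CP. For closed $H$ let $G(n,H)$ be the complement of
$$\bigcup\{\overline B:B\in\mathcal B_i,\ i\le n,\ \overline B\cap H=\emptyset\}.$$
This union is closed, since each $\mathcal B_i$ is CP and only finitely many $i$ occur. So $G(n,H)$ is open, and it contains $H$. If $H\subseteq H'$, fewer sets $B$ occur for $H'$, so $G(n,H)\subseteq G(n,H')$. If $f\notin H$, then by regularity there are $n$ and $B\in\mathcal B_n$ with $f\in B\subseteq\overline B\subseteq C(X)\setminus H$. Then $B\cap G(n,H)=\emptyset$, so $f\notin\overline{G(n,H)}$. $\square$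

**Lemma 13.** If $C_k(X)$ is stratifiable, then

* (S) there are open neighborhoods $g(n,f)$ of $f$ ($n\in\omega$, $f\in C_k(X)$) such that for every open $U\ni0$ there are $n$ and an open $V\ni0$ with $V\cap g(n,f)=\emptyset$ for all $f\notin U$.

*Proof.* Put $g(n,f)=G(n,\{f\})$. Given $U$, let $H=C(X)\setminus U$. As $0\notin H$, there is $n$ with $0\notin\overline{G(n,H)}$; let $V$ be the complement of this closure. If $f\notin U$, then $\{f\}\subseteq H$, so $g(n,f)\subseteq G(n,H)$ misses $V$. $\square$

Now suppose that (S) holds but some closed $A\subseteq X$ is not a Baire space. We derive a contradiction.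

**Step 1: a meager open piece.** Some nonempty relatively open $O\subseteq A$ is meager in itself: $O=\bigcup_kF_k$ with $F_k$ closed and nowhere dense in $O$. We claim:
$$\text{for every compact } L\subseteq X,\ L\cap O\text{ has empty interior in }O.\tag{5}$$
Otherwise there is a nonempty $G\subseteq L\cap O$ open in $O$, hence open in $A$. Then $G$ is open in the compact space $L\cap A$, so it is locally compact and thus a Baire space. But $G=\bigcup_k(F_k\cap G)$ is meager in itself, a contradiction.

**Step 2: what (S) says about compact sets.** For a nonempty compact $K\subseteq A$ apply (S) to $U=\{h:|h|<1\text{ on }K\}$. This gives $n(K)\in\omega$, a compact $L(K)\subseteq X$ and $\varepsilon(K)>0$ with $B(0,L(K),\varepsilon(K))\cap g(n(K),f)=\emptyset$ whenever $\max_K|f|\ge1$. For each $f$ and $n$ fix a compact $K^n_f$ and $\delta>0$ with $B(f,K^n_f,\delta)\subseteq g(n,f)$. Then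
$$\max_K|f|\ge1\ \Longrightarrow\ f(x)\ne0\text{ for some }x\in K^{n(K)}_f\cap L(K).\tag{6}$$
Otherwise the function equal to $f$ on $K_f^{n(K)}$ and to $0$ on $L(K)$ is well defined, and it is continuous on the compact set $K_f^{n(K)}\cup L(K)$. By Tietze's theorem it extends continuously to $X$, and the extension lies in both $B(0,L(K),\varepsilon(K))$ and $g(n(K),f)$, a contradiction.

The plan is to build one $f$, a sum of bumps on a locally finite sequence of open sets $V_m$, together with compact sets $K_N$ such that $\max_{K_N}|f|\ge1$, all $n(K_N)$ are the same number $n$, and $L(K_N)$ avoids $V_m$ for all $m<N$. Since the compact set $K_f^n$ meets only finitely many $V_m$, (6) will fail for large $N$.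

**Step 3: fusion.** For a family $\mathcal A$ of nonempty compact subsets of $A$ and a nonempty relatively open $G\subseteq O$, call $\mathcal A$ *cofinal in $G$* if each compact $K\subseteq G$ lies in a member of $\mathcal A$. For instance, the family of all nonempty compact subsets of $A$ is cofinal in $O$; the nonempty finite sets are not cofinal in $G$ if $G$ contains a nontrivial convergent sequence with its limit.

**Lemma 14.** If $\mathcal A=\bigcup_n\mathcal A_n$ is cofinal in $G$, then some $\mathcal A_n$ is cofinal in some nonempty relatively open $G'\subseteq G$.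

*Proof.* Choose $y\in G$, and let $G_n$ be the intersection of $G$ with the ball of radius $1/(n+1)$ about $y$, for some metric on $X$. Suppose that for every $n$ the family $\mathcal A_n$ is not cofinal in $G_n$, and let the compact set $K_n\subseteq G_n$ lie in no member of $\mathcal A_n$. Every neighborhood of $y$ contains all but finitely many $K_n$, so $\{y\}\cup\bigcup_nK_n$ is a compact subset of $G$. It lies in a member of $\mathcal A$, which belongs to some $\mathcal A_n$. Then $K_n$ lies in a member of $\mathcal A_n$, a contradiction. $\square$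

**Step 4: the construction.** By Lemma 14, applied to the families $\{K:n(K)=n\}$, fix $n$ and a nonempty relatively open $G_0\subseteq O$ such that $\mathcal A_0=\{K:n(K)=n\}$ is cofinal in $G_0$. Let $\mathcal V$ be a countable base of $X$, $d$ a metric for $X$, and $\hat G_0$ open in $X$ with $\hat G_0\cap A=G_0$.

Suppose we are given $\hat G_k$ open in $X$ with $G_k=\hat G_k\cap A$ nonempty and contained in $O$, and $\mathcal A_k\subseteq\mathcal A_0$ cofinal in $G_k$. Since $F_k$ is closed and nowhere dense in $O$, the set $G_k\setminus F_k$ is nonempty and relatively open in $A$. So there is a nonempty relatively open $G'\subseteq A$ with $\overline{G'}\subseteq G_k\setminus F_k$.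

For each $K\in\mathcal A_k$, (5) shows that $G_k\setminus L(K)\ne\emptyset$. So some $V\in\mathcal V$ satisfies $V\subseteq\hat G_k$, $V\cap A\ne\emptyset$ and $V\cap L(K)=\emptyset$. Hence $\mathcal A_k$ is the union of the countably many families $\{K\in\mathcal A_k:V\cap L(K)=\emptyset\}$, where $V$ ranges over the $V\in\mathcal V$ with $V\subseteq\hat G_k$ and $V\cap A\ne\emptyset$. As $\mathcal A_k$ is cofinal in $G'$ too, Lemma 14 gives one such $V=:V_k$ and a nonempty relatively open $G_{k+1}\subseteq G'$ such that
$$\mathcal A_{k+1}=\{K\in\mathcal A_k:V_k\cap L(K)=\emptyset\}\text{ is cofinal in }G_{k+1}.$$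
Now choose $\hat G_{k+1}$ open in $X$ with
$$\hat G_{k+1}\cap A=G_{k+1},\qquad\overline{\hat G_{k+1}}\subseteq\hat G_k,\qquad\hat G_{k+1}\subseteq\{x:d(x,A)<2^{-k}\}.$$
To do so, note that $\overline{G_{k+1}}\subseteq\overline{G'}\subseteq G_k\subseteq\hat G_k$. By normality there is an open $Y$ with $\overline{G_{k+1}}\subseteq Y\subseteq\overline Y\subseteq\hat G_k$. The set $A\setminus G_{k+1}$ is closed in $X$, and $\hat G_{k+1}=\{x\in Y:d(x,A)<2^{-k}\}\setminus(A\setminus G_{k+1})$ is as required.

**Step 5: $\{V_k\}$ is locally finite in $X$.** A point of $\bigcap_k\hat G_k$ has distance $0$ from the closed set $A$, so it lies in $A$. Since $\overline{\hat G_{k+1}}\subseteq\hat G_k$ and $G_{k+1}\subseteq G_k\setminus F_k$,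
$$\bigcap_k\overline{\hat G_k}=\bigcap_k\hat G_k=\bigcap_kG_k\subseteq O\setminus\bigcup_kF_k=\emptyset.$$
So each $x\in X$ has some $k$ with $x\notin\overline{\hat G_k}$. The neighborhood $X\setminus\overline{\hat G_k}$ of $x$ misses $V_m\subseteq\hat G_m\subseteq\hat G_k$ for all $m\ge k$.

**Step 6: the contradiction.** Pick $x_k\in V_k\cap A\subseteq G_k$, and $K_k\in\mathcal A_k$ with $x_k\in K_k$. For $m<k$ we have $K_k\in\mathcal A_k\subseteq\mathcal A_{m+1}$, so $L(K_k)\cap V_m=\emptyset$. Let $\varphi_k:X\to[0,1]$ be continuous, $0$ off $V_k$, with $\varphi_k(x_k)=1$, and let $f=\sum_k\varphi_k$. By local finiteness $f\in C(X)$. The compact set $K^n_f$ meets only finitely many $V_m$, say only some with $m<N$. Now $\max_{K_N}|f|\ge f(x_N)\ge1$ and $n(K_N)=n$, so (6) gives $x\in K^n_f\cap L(K_N)$ with $f(x)\ne0$. Then $x\in V_m$ for some $m$, and $m<N$ because $x\in K^n_f$. But $L(K_N)\cap V_m=\emptyset$, a contradiction.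

Hence every closed subspace of $X$ is a Baire space whenever (S) holds. By Lemmas 12 and 13 this covers both the case that $C_k(X)$ is $M_1$ and the case that it is stratifiable.

**Step 7: coanalytic $X$.** By Hurewicz's theorem (Kechris, op. cit., 21.21), if a coanalytic subset $X$ of a Polish space is not Polish, then $X$ contains a relatively closed copy of $\mathbb Q$, which is not a Baire space. So for coanalytic $X$: if $X$ is Polish, then $C_k(X)$ is $M_1$ by Theorem 1; if $C_k(X)$ is $M_1$, then it is stratifiable by Lemma 12; and if $C_k(X)$ is stratifiable, then every closed subspace of $X$ is a Baire space, so $X$ is Polish. This proves Theorem 3. $\square$
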